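\title{The $2$-associahedra are face posets of convex polytopes}

\begin{abstract}
The $2$-associahedron $W_{\mathbf n}$ is a finite poset that records the ways in which $r$ vertical lines in the plane, carrying $n_1,\dots,n_r$ marked points, can collide; for a single line it is the associahedron. We prove Bottman's conjecture that $W_{\mathbf n}$ is the face poset of a convex polytope. We show that $W_{\mathbf n}$ indexes the cones of a space of ultrametric ``height data'', identify this space with $\mathbb R^{r+|\mathbf n|-2}$ by explicit piecewise linear coordinates, and construct a strictly convex piecewise linear function on the resulting complete fan by adding lines from left to right and, on each new line, points from bottom to top. The fan is rational and is the normal fan of a lattice polytope.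
\end{abstract}

\section{The problem and the result}\label{sec:intro}

The associahedron is the poset of bracketings of the word $12\cdots n$, ordered by containment. It is classically realizable as the face poset of a convex polytope: the empty bracketing corresponds to the whole polytope and the maximal bracketings correspond to vertices. A bracketing describes a degeneration of $n$ points on a line, in which each bracket is a group of consecutive points that collide. The $2$-associahedra describe, in the same way, degenerations of $r$ vertical lines in $\mathbb R^2$ with marked points on them. Consecutive points on one line may collide. Consecutive lines may also collide, and then the points on these lines end up on one line, in groups that are ordered from bottom to top compatibly with the order on each original line. A $2$-bracketing is a compatible family of such collisions, and the $2$-associahedron is the poset of strata of a compactification of the moduli space of these configurations. We begin with the combinatorial definition, which is all that we use.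

\subsection{Bracketings and $2$-bracketings}

Write $[k]=\{1,\dots,k\}$, so that $[0]=\emptyset$; an \emph{interval} is a set of consecutive integers. Fix $r\ge1$ and $\mathbf n=(n_1,\dots,n_r)\in\mathbb Z_{\ge0}^r$ with $\mathbf n\ne0$, and put $|\mathbf n|=n_1+\dots+n_r$. The elements of $[r]$ are the \emph{lines}, numbered from left to right. The elements of
\[
N=\{(i,j): i\in[r],\ j\in[n_i]\}
\]
are the \emph{points}; the point $p=(i,j)$ lies on the line $i_p=i$, and $(i,j)$ is \emph{below} $(i,j')$ if $j<j'$.

A \emph{$1$-bracketing} of $[r]$ is a set $\mathcal B$ of nonempty intervals in $[r]$ that contains $[r]$ and every singleton and whose members are pairwise nested or disjoint. The \emph{children} of a non-singleton $B\in\mathcal B$ are the maximal members of $\mathcal B$ properly contained in $B$; since all singletons belong to $\mathcal B$, they partition $B$.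

A \emph{$2$-bracket} is a pair $\alpha=(\pi(\alpha),N(\alpha))$ in which the \emph{projection} $\pi(\alpha)\subseteq[r]$ is a nonempty interval and the \emph{point set} $N(\alpha)\subseteq N$ is a nonempty set of points on lines of $\pi(\alpha)$ such that $\alpha_i=\{j:(i,j)\in N(\alpha)\}$ is a (possibly empty) interval for each $i\in\pi(\alpha)$. We say that $\alpha$ lies \emph{over} $\pi(\alpha)$ and that $\alpha$ \emph{contains} the points of $N(\alpha)$, and we write $\alpha\subseteq\beta$ if $\pi(\alpha)\subseteq\pi(\beta)$ and $N(\alpha)\subseteq N(\beta)$. The \emph{root} is $([r],N)$ and the \emph{leaf} of $p$ is $(\{i_p\},\{p\})$.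

\begin{definition}\label{def:W}
A \emph{$2$-bracketing} of $\mathbf n$ is a triple $w=(\mathcal B,\mathcal C,<)$, where $\mathcal B$ is a $1$-bracketing of $[r]$ and $\mathcal C$ is a set of $2$-brackets, called the \emph{members} of $w$, subject to the following conditions.
\begin{itemize}
\item[(W1)] $\mathcal C$ contains the root and all leaves, and $\pi(\alpha)\in\mathcal B$ for all $\alpha\in\mathcal C$.
\item[(W2)] Any two members are comparable under $\subseteq$ or have disjoint point sets. The \emph{children} of a member $\alpha$ are the maximal members properly contained in $\alpha$.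
\item[(W3)] For every non-leaf member $\alpha$, with $B=\pi(\alpha)$, exactly one of the following holds. \emph{Type I}: all children of $\alpha$ lie over $B$, and there are at least two of them. \emph{Type II}: $B$ is not a singleton, and every child of $\alpha$ lies over a child of $B$ in $\mathcal B$.
\item[(W4)] The datum $<$ is, for each non-leaf member $\alpha$ and each interval $C$, a total order on the children of $\alpha$ that lie over $C$. If $\gamma<\gamma'$ and $i\in C$ with $\gamma_i,\gamma'_i\ne\emptyset$, then $\max\gamma_i<\min\gamma'_i$.
\end{itemize}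
For members $\alpha,\alpha'$ write $\alpha\prec\alpha'$ if there are children $\gamma\supseteq\alpha$ and $\gamma'\supseteq\alpha'$ of a common member, with equal projections, such that $\gamma<\gamma'$. The \emph{$2$-associahedron} $W_{\mathbf n}$ is the set of $2$-bracketings of $\mathbf n$, ordered by containment: $(\mathcal B,\mathcal C,<)\le(\mathcal B',\mathcal C',<')$ if and only if $\mathcal B\subseteq\mathcal B'$, $\mathcal C\subseteq\mathcal C'$ and ${\prec}\subseteq{\prec'}$.
\end{definition}

A member should be pictured as what one sees on zooming in on a cluster of points and the lines near it. In type I the lines of $B$ still look like a single line, on which the cluster falls apart vertically; in type II the lines of $B$ fall apart into the children of $B$.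

\begin{example}\label{ex:small}
Let $r=1$ and $\mathbf n=(n)$. Members are intervals of $[n]$, every non-leaf is of type I, and (W4) forces the order, so that $\alpha\prec\alpha'$ exactly when $\alpha$ lies entirely below $\alpha'$. Thus $W_{(n)}$ is the poset of $1$-bracketings of $[n]$, which is the associahedron.

Let $\mathbf n=(1,1)$, with $p$ on line $1$ and $q$ on line $2$. Besides the root and the leaves, the only $2$-brackets are $([2],\{p\})$ and $([2],\{q\})$. If the root is of type II, its children are the two leaves, and $\prec$ is empty. If it is of type I, its children are $([2],\{p\})$ and $([2],\{q\})$, and they may be ordered in both ways. So $W_{(1,1)}$ has a minimum and two maximal elements, which differ only in $<$. This is the face poset of a segment, with the order reversed.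
\end{example}

\subsection{The theorems}

The $2$-associahedra are known to be abstract polytopes, to be Eulerian, and to be homeomorphic to closed balls. Together with the case $r=1$, this suggests that they are face posets of convex polytopes. A count of parameters suggests the dimension: the lines and points have $r+|\mathbf n|$ coordinates, of which two translations and one dilation remove three, and indeed $r+|\mathbf n|-3=1$ for $\mathbf n=(1,1)$. Bottman conjectured that the $2$-associahedra can be realized as face posets of convex polytopes; we take the problem from \cite{HCA}. We prove the conjecture, without using the three known results just quoted.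

\begin{theorem}\label{thm:A}
For every $r\ge1$ and every $\mathbf n\in\mathbb Z_{\ge0}^r\setminus\{0\}$ there are a convex polytope $P$ and a bijection from $W_{\mathbf n}$ to the set of nonempty faces of $P$ that is an order isomorphism from $(W_{\mathbf n},\ge)$ to the faces of $P$ ordered by inclusion.
\end{theorem}

\begin{theorem}\label{thm:B}
For $r$ and $\mathbf n$ as above, $(W_{\mathbf n},\le)$ is isomorphic to the poset of cones, ordered by inclusion, of the complete rational fan in $\mathbb R^{r+|\mathbf n|-2}$ that is written down explicitly in Section~\ref{sec:end}, and this fan is the normal fan of a lattice polytope.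
\end{theorem}

Our fans may have a lineality space; Section~\ref{sec:fans} recalls the definitions.

\subsection{The method}

To produce a polytope with a given face poset it suffices to find a complete fan with the opposite face poset and a strictly convex function that is linear on each cone: the polytope is the convex hull of the linear forms of the function. In Sections~\ref{sec:data} and~\ref{sec:cones} we construct a space $\mathcal M_{\mathbf n}$ of \emph{height data}, which record the orders of magnitude of the distances in a degenerating configuration, and we show that it is glued from polyhedral cones $\sigma_w$, $w\in W_{\mathbf n}$, according to the order of $W_{\mathbf n}$. It remains to flatten $\mathcal M_{\mathbf n}$ into a vector space and to find the convex function. Both are done by induction along forgetful maps $\mathcal M_{\mathbf n}\to\mathcal M_{\mathbf n'}$ of three kinds: forgetting an empty last line, forgetting the only point, and forgetting the top point of the last line when there are other points. The second map is a bijection that matches cones with cones. The other two have fibers that we identify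 with $\mathbb R$, and for them Lemma~\ref{lem:relative} reduces the problem to finding a function that is convex over each maximal cone of the base. For a new line, a sum of maxima does this (Section~\ref{sec:line}). For a new point (Section~\ref{sec:point}) each fiber is cut into finitely many intervals, each interval carries a combinatorial label, and we need a slope for each label such that the slopes increase along every fiber. Such slopes exist because the order of the labels along the fibers has no directed cycle. This is Lemma~\ref{lem:acyclic}, the key step; it uses that the new point lies on the \emph{last} line, and it fails otherwise (Remark~\ref{rem:middle}). Section~\ref{sec:octagon} carries out the construction by hand for $\mathbf n=(2,1)$.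

For the induction it is convenient to allow $\mathbf n=0$: we let $W_0$ be the set of $1$-bracketings of $[r]$ ordered by inclusion, and regard its elements as triples with $\mathcal C=\emptyset$. All statements below include this case, the parts about points and members being empty.

\section{The tree of a $2$-bracketing}\label{sec:tree}

Fix $w=(\mathcal B,\mathcal C,<)\in W_{\mathbf n}$. The members of $\mathcal B$ containing a line $i$ form a chain. Hence each $B\in\mathcal B$ other than $[r]$ is a child of exactly one member $B^+$, its \emph{parent}, and any two lines $i,j$ lie in a smallest member $i\vee j$ of $\mathcal B$; if $i$ and $j$ lie in different children of $B$, then $i\vee j=B$. The set $\mathcal C$ has the same tree structure.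

\begin{lemma}\label{lem:chain}
Let $p\in N$.
\begin{itemize}
\item[(a)] The members containing $p$ form a chain from the root to the leaf of $p$, in which each element other than the root is a child of its predecessor. Every member $\gamma$ other than the root is a child of exactly one member $\gamma^+$, and every member properly containing $\gamma$ contains $\gamma^+$. Distinct children of a member have disjoint point sets.
\item[(b)] A member properly contained in a type II member over $B$ has projection properly contained in $B$. If $B\in\mathcal B$ is not a singleton and $i_p\in B$, the members over $B$ containing $p$ form a nonempty segment of the chain at $p$; its lowest element is of type II and its other elements are of type I. Members over singletons are leaves or of type I.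
\item[(c)] For $s\ne p$ let $p\vee s$ be the smallest member containing $p$ and $s$. If $p$ and $s$ lie in distinct children of a member $\alpha$, then $\alpha=p\vee s$. A member containing $p$ but not $s$ is contained in the child of $p\vee s$ that contains $p$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Members sharing $p$ are comparable by (W2). A member lying between two elements of the chain contains $p$ and so belongs to the chain; hence each element is maximal among the members properly contained in its predecessor. The members properly containing $\gamma$ all lie in the chain at any point of $\gamma$, and $\gamma^+$ is the smallest of them. Distinct children of one member are incomparable, so (W2) applies.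

(b) A member properly contained in $\alpha$ lies in a child of $\alpha$, which gives the first claim. Going down the chain at $p$, the projection stays the same below a type I member and passes from $B$ to the child of $B$ containing $i_p$ below a type II member over $B$. It starts at $[r]$ and ends at $\{i_p\}$, so it runs through all members of $\mathcal B$ containing $i_p$. The last claim is part of (W3).

(c) We have $p\vee s\subseteq\alpha$. If the inclusion were proper, $p\vee s$ would lie in a child of $\alpha$, and this child would contain both points, contrary to (a). A member containing $p$ but not $s$ lies in the chain at $p$ strictly below $p\vee s$, hence in the successor of $p\vee s$.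
\end{proof}

For points $p\neq s$ put $\varepsilon_w(p,s)=1$ if the leaf of $p$ is $\prec$ the leaf of $s$, $\varepsilon_w(p,s)=-1$ if the reverse holds, and $\varepsilon_w(p,s)=0$ otherwise. By Lemma~\ref{lem:chain}(c), $\varepsilon_w(p,s)=1$ if and only if the children of $p\vee s$ containing $p$ and $s$ have equal projections and the first is $<$ the second. So $\varepsilon_w$ is well defined and antisymmetric, and for distinct children $\gamma,\gamma'$ of one member with equal projections,
\begin{equation}\label{eq:order}
\gamma<\gamma'\iff \varepsilon_w(p,s)=1\ \text{ for some, equivalently all, } p\in N(\gamma),\ s\in N(\gamma').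
\end{equation}
In particular $\varepsilon_w$, and hence $\prec$, determines $<$.

\begin{lemma}\label{lem:eps}
Let $p,q,s$ be distinct points and $\alpha=p\vee s$.
\begin{itemize}
\item[(a)] If $\alpha$ is of type I, or if it is of type II and $i_p,i_s$ lie in one child of $\pi(\alpha)$, then $\varepsilon_w(p,s)\neq0$. Otherwise $\varepsilon_w(p,s)=0$, $\alpha$ is of type II and $i_p\vee i_s=\pi(\alpha)$.
\item[(b)] If $p$ is below $s$ on the same line, then $\varepsilon_w(p,s)=1$.
\item[(c)] If $p\vee q\subsetneq p\vee s$, then $q\vee s=p\vee s$ and $\varepsilon_w(q,s)=\varepsilon_w(p,s)$.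
\item[(d)] If $\varepsilon_w(p,q)=\varepsilon_w(q,s)=1$, then $\varepsilon_w(p,s)=1$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The children $\gamma\ni p$ and $\gamma'\ni s$ of $\alpha$ are distinct by minimality of $\alpha$. In type I both lie over $\pi(\alpha)$; in type II they lie over the children of $\pi(\alpha)$ containing $i_p$ and $i_s$.

(b) By (a), $\gamma$ and $\gamma'$ are ordered, and $\gamma'<\gamma$ would violate (W4) on the line $i_p$.

(c) The points $p,q$ lie in one child of $p\vee s$ and $s$ lies in another. Apply Lemma~\ref{lem:chain}(c) and \eqref{eq:order}.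

(d) The members $p\vee q$ and $q\vee s$ share $q$, so they are nested. If $q\vee p\subsetneq q\vee s$, then (c) gives $\varepsilon_w(p,s)=\varepsilon_w(q,s)=1$. If $q\vee s\subsetneq q\vee p$, then (c) gives $\varepsilon_w(s,p)=\varepsilon_w(q,p)=-1$. If the two members are equal, then $p,q,s$ lie in children $\gamma<\gamma'<\gamma''$ of it with equal projections, and $\gamma<\gamma''$.
\end{proof}

\section{Height data}\label{sec:data}

\subsection{Orders of magnitude}

In a degenerating configuration only the orders of magnitude of distances matter. To model this, let $\omega$ be a formal, infinitely large quantity and let $G$ be the real vector space with basis $\omega^h$, $h\in\mathbb R$. For $\zeta=\sum c_h\omega^h\neq0$ let $\deg\zeta$ be the largest $h$ with $c_h\ne0$, call $c_h\omega^h$ with $h=\deg\zeta$ the \emph{leading term}, and declare $\zeta>0$ if its coefficient is positive; put $\deg0=-\infty$. Then $G$ is a totally ordered group, and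
\begin{itemize}
\item[(G1)] $\deg(\zeta+\zeta')\le\max(\deg\zeta,\deg\zeta')$; if $\deg\zeta>\deg\zeta'$, then $\zeta+\zeta'$ has the leading term of $\zeta$; equality holds if $\zeta,\zeta'\ge0$;
\item[(G2)] $0\le\zeta\le\zeta'$ implies $\deg\zeta\le\deg\zeta'$, by (G1) applied to $\zeta'=\zeta+(\zeta'-\zeta)$.
\end{itemize}

Let the gap between the lines $k$ and $k+1$ have width $\omega^{x_k}$, where $x\in\mathbb R^{r-1}$. The distance between lines $i<j$ then has degree
\[
X(i,j)=X(j,i)=\max_{i\le k<j}x_k ,\qquad X(i,i)=-\infty .
\]
This function satisfies the \emph{ultrametric inequality} $X(i,j)\le\max(X(i,k),X(k,j))$, because every gap between $i$ and $j$ lies between $i$ and $k$ or between $k$ and $j$. For points we abbreviate $X(p,s)=X(i_p,i_s)$. Let the point $p$ sit at height $y_p\in G$ on its line, with $y$ strictly increasing along each line. The distance between $p$ and $s$ has degree $D(p,s)$, and at the scale $\omega^{D(p,s)}$ where the two points separate, one of them is visibly above the other exactly when their vertical distance dominates their horizontal distance: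
\begin{equation}\label{eq:data}
\begin{aligned}
D(p,s)&=\max\bigl(X(p,s),\deg(y_s-y_p)\bigr),\\
\varepsilon(p,s)&=\begin{cases}\operatorname{sign}(y_s-y_p)&\text{if }\deg(y_s-y_p)>X(p,s),\\0&\text{otherwise.}\end{cases}
\end{aligned}
\end{equation}
Many $y$ give the same $(D,\varepsilon)$. The following axioms describe the quotient.

\begin{definition}\label{def:data}
A \emph{height datum} for $\mathbf n$ is a triple $m=(x,D,\varepsilon)$ consisting of $x\in\mathbb R^{r-1}$, real numbers $D(p,s)=D(s,p)$ and signs $\varepsilon(p,s)=-\varepsilon(s,p)\in\{0,\pm1\}$ for $p\ne s$ in $N$, such that for distinct points $p,q,s$: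
\begin{itemize}
\item[(M1)] $D(p,s)\ge X(p,s)$, with equality if and only if $\varepsilon(p,s)=0$;
\item[(M2)] if $p$ is below $s$ on the same line, then $\varepsilon(p,s)=1$;
\item[(M3)] $D(p,s)\le\max(D(p,q),D(q,s))$;
\item[(M4)] if $D(p,q)<D(p,s)$, then $\varepsilon(p,s)=\varepsilon(q,s)$;
\item[(M5)] if $\varepsilon(p,q)=\varepsilon(q,s)=1$, then $\varepsilon(p,s)=1$.
\end{itemize}
The set of height data is $\mathcal M_{\mathbf n}$. We write $p\prec s$ for $\varepsilon(p,s)=1$.
\end{definition}

We put $D(p,p)=-\infty$ and $\varepsilon(p,p)=0$; with these conventions (M1) and (M3)--(M5) also hold when points coincide. Two consequences are used constantly. First, as for any ultrametric, $D(p,q)\ne D(q,s)$ implies $D(p,s)=\max(D(p,q),D(q,s))$, and likewise for $X$. Second, (M3) and (M4) alone imply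
\begin{itemize}
\item[(M6)] if $\varepsilon(p,q)=\varepsilon(q,s)=1$, then $D(p,s)=\max(D(p,q),D(q,s))$.
\end{itemize}
Indeed, otherwise $D(p,s)<D(p,q)=D(q,s)$, and (M4) gives $1=\varepsilon(p,q)=\varepsilon(s,q)=-1$.

\begin{lemma}\label{lem:model}
\begin{itemize}
\item[(a)] For $x\in\mathbb R^{r-1}$ and $y\in G^N$ strictly increasing along each line, \eqref{eq:data} defines a height datum $m[x,y]$.
\item[(b)] Let $m=(x,D,\varepsilon)$ be a height datum, $q$ any point, and $y\in G^{N\setminus\{q\}}$, strictly increasing along each line, such that $m[x,y]$ is the restriction of $m$ to $N\setminus\{q\}$. Then there is $y_q\in G$ such that $(y,y_q)$ is strictly increasing along each line and $m[x,(y,y_q)]=m$. In particular, by induction on $|N|$, every height datum is of the form $m[x,y]$.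
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $p\ne s$ the number $D(p,s)$ is real, since $X(p,s)$ is real for points on different lines and $y_p\ne y_s$ for points on one line. (M1) is built into \eqref{eq:data}, and (M2) holds because $X(p,s)=-\infty$ on one line. (M3) holds because $X(p,s)$ and $\deg(y_s-y_p)$ are both ultrametric. For (M4), let $D(p,q)<\delta=D(p,s)$; then $D(q,s)=\delta$, so the hypothesis is symmetric in $p$ and $q$, and it suffices to treat the case $\varepsilon(p,s)\ne0$. Then $\deg(y_s-y_p)=\delta>X(p,s)$ and $\deg(y_p-y_q)\le D(p,q)<\delta$, so $y_s-y_q$ has the leading term of $y_s-y_p$; also $X(q,s)\le\max(X(q,p),X(p,s))<\delta$. Hence $\varepsilon(q,s)=\varepsilon(p,s)$. For (M5), $y_q-y_p$ and $y_s-y_q$ are positive, so by (G1) their sum $y_s-y_p$ is positive of degree $\max(\deg(y_q-y_p),\deg(y_s-y_q))>\max(X(p,q),X(q,s))\ge X(p,s)$.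

(b) If $N=\{q\}$ there is nothing to prove. Otherwise let $d=\min_{p\ne q}D(p,q)$, let $K$ be the set of $p\neq q$ with $D(p,q)=d$, and fix $c\in K$. We look for $y_q=y_c+\mu\omega^d$ with $\mu\in\mathbb R$. For $p\in K$ we have $\deg(y_p-y_c)\le D(p,c)\le d$; let $\mu_p$ be the coefficient of $\omega^d$ in $y_p-y_c$. If $p\prec q\prec p'$ with $p,p'\in K$, then $p\prec p'$ by (M5) and $D(p,p')=d$ by (M6), so $y_{p'}-y_p$ is positive of degree $d$, that is, $\mu_p<\mu_{p'}$. We can therefore choose $\mu$ with $\mu_p<\mu$ for all $p\in K$ with $p\prec q$, and $\mu<\mu_p$ for all $p\in K$ with $q\prec p$. We check \eqref{eq:data} for the pairs $p,q$.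

Let $p\in K$. Then $y_q-y_p$ has degree at most $d$ and its coefficient of $\omega^d$ is $\mu-\mu_p$. If $\varepsilon(p,q)\neq0$, then $\deg(y_q-y_p)=d>X(p,q)$ by (M1), and the sign is $\varepsilon(p,q)$. If $\varepsilon(p,q)=0$, then $X(p,q)=d\ge\deg(y_q-y_p)$.

Let $p\notin K$ and $\delta=D(p,q)>d$. As $D(q,c)<D(q,p)$, we have $D(p,c)=\delta$ and $\varepsilon(p,q)=\varepsilon(p,c)$ by (M3) and (M4); also $X(c,q)\le d<\delta$. If $\varepsilon(p,c)\ne0$, then $\deg(y_c-y_p)=\delta>X(p,c)$, so $y_q-y_p$ has the leading term of $y_c-y_p$, and $X(p,q)\le\max(X(p,c),X(c,q))<\delta$. If $\varepsilon(p,c)=0$, then $X(p,c)=\delta>X(c,q)$, so $X(p,q)=\delta$, and $\deg(y_q-y_p)\le\max(\deg(y_c-y_p),d)\le\delta$.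

In all cases \eqref{eq:data} returns $D(p,q)$ and $\varepsilon(p,q)$. For $p$ on the line of $q$ the sign of $y_q-y_p$ is $\varepsilon(p,q)$, so $y$ increases along this line by (M2).
\end{proof}

\subsection{The type of a height datum}

At resolution $\omega^h$ one sees clusters of lines and points, namely balls. For $m\in\mathcal M_{\mathbf n}$ and $h\in[-\infty,\infty)$ let
\[
B(i,h)=\{j:X(i,j)\le h\},\qquad \beta(p,h)=\bigl(B(i_p,h),\ \{s:D(p,s)\le h\}\bigr),
\]
and let $\mathcal B(m)$ and $\mathcal C(m)$ be the sets of all $B(i,h)$ and all $\beta(p,h)$. Define the \emph{heights}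
\[
X(B)=\max_{i,j\in B}X(i,j),\qquad Y(\alpha)=\max\Bigl(X(\pi(\alpha)),\max_{s,s'\in N(\alpha)}D(s,s')\Bigr)
\]
for $B\in\mathcal B(m)$ and $\alpha\in\mathcal C(m)$. They equal $-\infty$ for singletons and leaves and are real otherwise. We set $Y(\alpha^+)=+\infty$ if $\alpha$ is the root.

\begin{proposition}\label{prop:type}
Let $m\in\mathcal M_{\mathbf n}$.
\begin{itemize}
\item[(a)] $\mathcal B(m)$ and $\mathcal C(m)$, with children of equal projection ordered by $\gamma<\gamma'$ if and only if $p\prec s$ for $p\in N(\gamma)$, $s\in N(\gamma')$, form a $2$-bracketing $w(m)$, the \emph{type} of $m$. The members containing $p$ are the balls $\beta(p,h)$.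
\item[(b)] The heights $X$ and $Y$ are strictly increasing for inclusion, and a non-leaf member $\alpha$ is of type II if and only if $Y(\alpha)=X(\pi(\alpha))$.
\item[(c)] For a member $\gamma$ and $p\in N(\gamma)$: $\beta(p,h)=\gamma$ if and only if $Y(\gamma)\le h<Y(\gamma^+)$.
\item[(d)] $X(i,j)=X(i\vee j)$, $D(p,s)=Y(p\vee s)$ and $\varepsilon=\varepsilon_{w(m)}$.
\end{itemize}
\end{proposition}

\begin{proof}
\emph{Balls are brackets.} The sets $B(i,h)$ are intervals, since $X(i,j)\le X(i,j')$ for $j$ between $i$ and $j'$. They are nested or disjoint, being balls of an ultrametric, and $h=-\infty$ and large $h$ give the singletons and $[r]$. By (M1) the points of $\beta(p,h)$ lie on lines of $B(i_p,h)$. Suppose that $s,s',s''$ lie on one line in this order upward, with $s,s''$ in $\beta(p,h)$ and $s'$ not. Then $D(s,s'')\le h<D(s,s')$ by (M3), so $\varepsilon(s,s')=\varepsilon(s'',s')$ by (M4), contradicting (M2). So $\beta(p,h)$ is a $2$-bracket. (W1) holds as for lines. If $s$ lies in $\beta(p,h)$, then $X(p,s)\le D(p,s)\le h$, and the ultrametric inequalities give $\beta(p,h)=\beta(s,h)$. So a member containing $s$ is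 a ball at $s$, and balls at $s$ are nested; this proves (W2).

\emph{Children.} Let $\alpha$ be a member, $Y=Y(\alpha)$, $p\in N(\alpha)$. If $\alpha=\beta(p,h)$, then all values of $X$ and $D$ inside $\alpha$ are at most $h$, so $Y\le h$ and $\alpha\subseteq\beta(p,Y)\subseteq\beta(p,h)=\alpha$. Thus $\alpha=\beta(p,Y)$, and $Y$ is the least radius with this property. The same argument gives $B=B(i,X(B))$ for $i\in B\in\mathcal B(m)$, and strict monotonicity of the heights follows. Let $\alpha$ be a non-leaf over $B$ and put
\[
\gamma_p=\bigl(\{j:X(i_p,j)<Y\},\ \{s:D(p,s)<Y\}\bigr).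
\]
This is the ball at $p$ whose radius is the largest of the values $X(i_p,j),D(p,s)$ below $Y$, so it is properly contained in $\alpha$. A member properly contained in $\alpha$ and containing $p$ is a ball at $p$ of radius less than $Y$, so it lies in $\gamma_p$. Hence the children of $\alpha$ are the $\gamma_p$, $p\in N(\alpha)$; in the same way the children of a non-singleton $B$ are the sets $\{j:X(i,j)<X(B)\}$, $i\in B$. If $X(B)<Y$, all $\gamma_p$ lie over $B$, and $Y=D(s,s')$ for some $s,s'\in N(\alpha)$, whence $\gamma_s\ne\gamma_{s'}$: this is type I. If $X(B)=Y$, then $B$ is not a singleton and $\pi(\gamma_p)$ is a child of $B$: this is type II. The two types exclude each other, as $\alpha$ has a child. This proves (W3) and (b).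

\emph{Order.} Let $\gamma_p\ne\gamma_s$ have equal projections. Then $s\notin N(\gamma_p)$ and $i_s\in\pi(\gamma_p)$, so $D(p,s)=Y>X(p,s)$ and $\varepsilon(p,s)\ne0$ by (M1). If $p'\in N(\gamma_p)$, then $D(p,p')<D(p,s)$ and $\varepsilon(p',s)=\varepsilon(p,s)$ by (M4); by symmetry the sign does not depend on $s$ either. Antisymmetry and (M5) make $<$ a total order, and (M2) gives the condition in (W4).

(c) Let $Y(\gamma)\le h<Y(\gamma^+)$. Then $\beta(p,h)\supseteq\beta(p,Y(\gamma))=\gamma$, and $\beta(p,h)$ has height at most $h$, so it does not contain $\gamma^+$; by Lemma~\ref{lem:chain}(a) it equals $\gamma$. Conversely, $\beta(p,h)=\gamma$ forces $Y(\gamma)\le h$, and $h\ge Y(\gamma^+)$ would give $\beta(p,h)\supseteq\gamma^+$.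

(d) The smallest ball at $p$ containing $s$ is $\beta(p,D(p,s))$, and its height $Y$ is at most its radius and at least $D(p,s)$. The same argument applies to lines. The children $\gamma_p,\gamma_s$ of $p\vee s$ have equal projections if $X(p,s)<Y$ and different ones if $X(p,s)=Y$. By (M1), in the first case they are ordered by $\varepsilon(p,s)\neq0$, and in the second case $\varepsilon(p,s)=0=\varepsilon_{w(m)}(p,s)$.
\end{proof}

The type is determined by finitely many comparisons, and we record which ones. For $p\in N$ let $Q_p(m)$ be the total preorder on the set of symbols $[r]\sqcup N$ in which the symbol $j\in[r]$ has value $X(i_p,j)$, the symbol $s\in N$ has value $D(p,s)$, and symbols are compared by their values. For $i\in[r]$ let $Q_i(m)$ be the preorder on $[r]$ by the values $X(i,j)$.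

\begin{lemma}\label{lem:preorders}
The type $w(m)$ determines, and is determined by, the preorders $Q_p(m)$, $Q_i(m)$ and the signs $\varepsilon$.
\end{lemma}

\begin{proof}
The balls at $p$ are the nonempty lower sets of $Q_p$, the balls at $i$ are those of $Q_i$, and $\varepsilon$ gives the order. Conversely, the value of $a$ is at most the value of $b$ in $Q_p$ if and only if every ball at $p$ containing $b$ contains $a$, and the balls at $p$ are the members containing $p$; the same holds for $Q_i$. Finally $\varepsilon=\varepsilon_{w(m)}$.
\end{proof}

\begin{example}\label{ex:twosegments}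
For $\mathbf n=(1,1)$ a height datum is given by $x=x_1$ and the real number $u=\varepsilon(p,q)(D(p,q)-x)$, which is arbitrary. So $\mathcal M_{(1,1)}=\mathbb R^2$, and the types are those of Example~\ref{ex:small}: the minimum for $u=0$, and the two maximal elements for $u>0$ and $u<0$. For $\mathbf n=(2,0)$ a height datum is a pair of reals $x$ and $D=D(p_1,p_2)$. If $D<x$, the balls are the leaves, $(\{1\},\{p_1,p_2\})$ and the root; if $D=x$, the leaves and the root; if $D>x$, the leaves, $([2],\{p_1\})$, $([2],\{p_2\})$ and the root. In both examples the plane is cut by a line, which is the normal fan of a segment.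
\end{example}

\section{The octagon $W_{(2,1)}$}\label{sec:octagon}

Let $p_1$ be below $p_2$ on line $1$ and let $q$ lie on line $2$. Forgetting $q$ maps $\mathcal M_{(2,1)}$ to $\mathcal M_{(2,0)}$. Adding a constant to $x$ and to all values of $D$ preserves types, so we normalize $x=0$; the base is then the line of $\delta=D(p_1,p_2)\in\mathbb R$. Realize a point of the base by $y_{p_1}=0$, $y_{p_2}=\omega^\delta$. By Lemma~\ref{lem:model}(b) the fiber consists of the data obtained by putting $q$ at a height $z\in G$. Such a datum is described by the numbers
\[
u_k=\varepsilon(p_k,q)\bigl(D(p_k,q)-x\bigr)=\operatorname{sign}(z-y_{p_k})\max\bigl(0,\deg(z-y_{p_k})\bigr),\qquad k=1,2 .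
\]
Both are nondecreasing in $z$, so $t=u_1+u_2$ is a natural coordinate on the fiber. For $\delta>0$, moving $z$ upward gives the following six families. A word such as $(qp_1)p_2$ describes the type: the points appear in the order $\prec$, and parentheses indicate a type I member over $[2]$.
\[
\begin{array}{llll}
z & (u_1,u_2) & \text{range of }t & \text{type}\\ \hline
-\omega^d,\ d>\delta & (-d,-d) & (-\infty,-2\delta) & q(p_1p_2)\\
-\omega^d,\ 0<d<\delta & (-d,-\delta) & (-2\delta,-\delta) & (qp_1)p_2\\
\omega^d,\ 0<d<\delta & (d,-\delta) & (-\delta,0) & (p_1q)p_2\\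
\omega^\delta-\omega^d,\ 0<d<\delta & (\delta,-d) & (0,\delta) & p_1(qp_2)\\
\omega^\delta+\omega^d,\ 0<d<\delta & (\delta,d) & (\delta,2\delta) & p_1(p_2q)\\
\omega^d,\ d>\delta & (d,d) & (2\delta,\infty) & (p_1p_2)q
\end{array}
\]
The five missing values of $t$ are attained at $z=-\omega^\delta,\ 0,\ \tfrac12\omega^\delta,\ \omega^\delta,\ 2\omega^\delta$. For $\delta\le0$ there are only the families $z=\pm\omega^d$, $d>0$, with $t=\pm2d$, and the value $t=0$ at $z=0$. For $\delta<0$ we denote the two types by $q[p_1p_2]$ and $[p_1p_2]q$, the square brackets indicating the member $(\{1\},\{p_1,p_2\})$. In the $(\delta,t)$-plane the types thus form the fan with eight two-dimensional cones in Figure~\ref{fig:octagon}.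

We look for a function $g$ that is linear on each cone and convex over each half $\delta\ge0$, $\delta\le0$ of the base, with a genuine kink along every ray in the open halves. Over $\delta\ge0$ any function $\sum_{k=-2}^{2}\mu_k\max(0,k\delta-t)$ with $\mu_k>0$ will do, and over $\delta\le0$ any function $\mu\max(0,-t)$ with $\mu>0$. They agree along $\delta=0$ if and only if $\mu=\sum_k\mu_k$. This condition has a structural reading. The slope $\partial g/\partial t$ is constant on each interval of a fiber. As $\delta$ decreases to $0$, the four bounded intervals shrink to a point, while the intervals ``$q$ below everything'' and ``$q$ above everything'' persist across $\delta=0$. The condition says that the slope on a persisting interval does not change. So we assign the slopes $-5,-4,-3,-2,-1,0$ to the six positions of $q$ in the table, once and for all: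
\[
g=\sum_{k=-2}^{2}\max(0,k\delta-t)\quad(\delta\ge0),\qquad g=5\max(0,-t)\quad(\delta\le0).
\]
Near the rays in $\delta=0$ the function $g$ equals $-5t$, respectively $0$, on both sides. We add the function $\max(\delta,0)$ from the base to create a kink there. The linear forms $a\delta+bt$ of $\psi=\max(\delta,0)+g$ on the eight cones, taken clockwise from $[p_1p_2]q$, are
\[
(a,b)=(0,0),\ (1,0),\ (3,-1),\ (4,-2),\ (4,-3),\ (3,-4),\ (1,-5),\ (0,-5).
\]
These are the vertices of a convex lattice octagon: its edge vectors $(1,0)$, $(2,-1)$, $(1,-1)$, $(0,-1)$, $(-1,-1)$, $(-2,-1)$, $(-1,0)$, $(0,5)$ turn clockwise once around, and they are orthogonal to the eight rays.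

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \a in {0,45,63.43,90,180,270,296.57,315} \draw[thick] (0,0)--(\a:2.4);
\node[right] at (2.4,0) {$\delta$};
\node[left] at (0,2.4) {$t$};
\node at (0.7,2.8) {\small $(p_1p_2)q$};
\node[right] at (1.45,2.2) {\small $p_1(p_2q)$};
\node at (20:2.2) {\small $p_1(qp_2)$};
\node at (-20:2.2) {\small $(p_1q)p_2$};
\node[right] at (1.45,-2.2) {\small $(qp_1)p_2$};
\node at (0.7,-2.8) {\small $q(p_1p_2)$};
\node at (-1.3,1.2) {\small $[p_1p_2]q$};
\node at (-1.3,-1.2) {\small $q[p_1p_2]$};
\begin{scope}[shift={(5.2,1.9)},scale=0.75]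
\draw[thick] (0,0)--(1,0)--(3,-1)--(4,-2)--(4,-3)--(3,-4)--(1,-5)--(0,-5)--cycle;
\foreach \p in {(0,0),(1,0),(3,-1),(4,-2),(4,-3),(3,-4),(1,-5),(0,-5)} \fill \p circle (2.5pt);
\node[above left] at (0,0) {\small $(0,0)$};
\node[above right] at (3,-1) {\small $(3,-1)$};
\node[right] at (4,-3) {\small $(4,-3)$};
\node[below right] at (1,-5) {\small $(1,-5)$};
\end{scope}
\end{tikzpicture}
\caption{Left: height data for two points $p_1,p_2$ on line $1$ and one point $q$ on line $2$, with $x=0$. The horizontal coordinate $\delta=D(p_1,p_2)$ forgets $q$, the vertical coordinate $t$ records the position of $q$, and the eight regions are the maximal elements of $W_{(2,1)}$. Right: a lattice octagon whose outer normal fan is the fan on the left.}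
\label{fig:octagon}
\end{figure}

The general proof follows this pattern. The positions of $q$ become the labels of Section~\ref{sec:point}. With many maximal cones in the base, each of which sees only some of the labels, it is no longer evident that slopes increasing along all fibers can be chosen, and that is the content of Lemma~\ref{lem:acyclic}.

\section{The cones}\label{sec:cones}

We use the following standard facts. Let $\sigma$ be a \emph{polyhedral cone}, the set of solutions of finitely many linear equations and weak linear inequalities in a real vector space. Its \emph{relatively open faces} are the nonempty sets obtained by prescribing exactly which inequalities are tight; their closures are the \emph{faces}. If some point satisfies all inequalities strictly, then the set of such points is the relative interior of $\sigma$, and it is dense in $\sigma$. If $F$ is a face of $\sigma$, then $v,v'\in\sigma$ and $v+v'\in F$ imply $v,v'\in F$; and a convex set $S\subseteq\sigma$ with a relative interior point in $F$ is contained in $F$.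

Let $w=(\mathcal B,\mathcal C,<)\in W_{\mathbf n}$. Let $\sigma_w$ be the cone of pairs $(X,Y)$ of real functions, $X$ on the non-singletons of $\mathcal B$ and $Y$ on the non-leaves of $\mathcal C$, both weakly increasing for inclusion, with $Y(\alpha)=X(\pi(\alpha))$ for all $\alpha$ of type II. Let $\sigma_w^\circ$ be the subset where both are strictly increasing. We extend $X$ and $Y$ by $-\infty$ to singletons and leaves. By Lemma~\ref{lem:chain}(b) every member over a non-singleton $B$ contains a type II member over $B$, so
\begin{equation}\label{eq:YX}
Y(\alpha)\ge X(\pi(\alpha))\ \text{ on }\sigma_w,\ \text{ strictly on }\sigma^\circ_w\text{ if }\alpha\text{ is of type I.}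
\end{equation}

The set $\sigma^\circ_w$ is nonempty. Put $X(B)=|B|$, $Y(\alpha)=|\pi(\alpha)|$ in type II and $Y(\alpha)=|\pi(\alpha)|+|N(\alpha)|/(|N|+1)$ in type I. Let $\gamma\subsetneq\alpha$ be non-leaves. If $\pi(\gamma)\subsetneq\pi(\alpha)$, then $Y(\gamma)<|\pi(\gamma)|+1\le Y(\alpha)$. If the projections agree, then $\alpha$ is of type I by Lemma~\ref{lem:chain}(b) and $N(\gamma)\subsetneq N(\alpha)$, so again $Y(\gamma)<Y(\alpha)$. Hence $\sigma_w^\circ$ is the relative interior of $\sigma_w$.

For $(X,Y)\in\sigma_w$ define $\iota_w(X,Y)=(x,D,\varepsilon)$ by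
\[
x_k=X\bigl(k\vee(k+1)\bigr),\qquad D(p,s)=Y(p\vee s),
\]
and $\varepsilon(p,s)=\varepsilon_w(p,s)$ if $D(p,s)>X(p,s)$, $\varepsilon(p,s)=0$ otherwise. The function $X(i,j)=\max_{i\le k<j}x_k$ equals $X(i\vee j)$: for $i<j$ the children of $B=i\vee j$ partition $B$ into intervals and separate $i$ from $j$, so they separate some $k,k+1$ with $i\le k<j$, and $x_k=X(B)$; all other $x_k$ in this range are at most $X(B)$.

\begin{proposition}\label{prop:cones}
Let $w=(\mathcal B,\mathcal C,<)\in W_{\mathbf n}$.
\begin{itemize}
\item[(a)] $\iota_w$ is an injective map $\sigma_w\to\mathcal M_{\mathbf n}$, and $w(m)\le w$ for all $m$ in its image.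
\item[(b)] $\iota_w$ maps $\sigma^\circ_w$ bijectively to $\{m:w(m)=w\}$; the inverse sends $m$ to its heights.
\item[(c)] Let $w'=(\mathcal B',\mathcal C',<')\le w$ and let $m$ have type $w'$ and heights $(X',Y')$. Then $m=\iota_w(X,Y)$, where $X(B)$ is the value of $X'$ at the smallest member of $\mathcal B'$ containing $B$ and $Y(\alpha)$ is the value of $Y'$ at the smallest member of $\mathcal C'$ containing $\alpha$. If $\gamma\in\mathcal C\setminus\mathcal C'$, then $Y(\gamma)=Y(\gamma^+)$.
\item[(d)] The sets $\iota_w^{-1}\{m:w(m)=w'\}$, $w'\le w$, are the relatively open faces of $\sigma_w$.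
\end{itemize}
\end{proposition}

\begin{proof}
(a) \emph{Axioms.} Let $\alpha=p\vee s$. Since $i_p,i_s\in\pi(\alpha)$, \eqref{eq:YX} gives $D(p,s)\ge X(p,s)$. If $\varepsilon_w(p,s)=0$, then $D(p,s)=X(\pi(\alpha))=X(p,s)$ by Lemma~\ref{lem:eps}(a). This proves (M1). On one line $X(p,s)=-\infty$, so (M2) is Lemma~\ref{lem:eps}(b). For (M3), $p\vee q$ and $q\vee s$ are nested and the larger one contains $p\vee s$. For (M4), let $D(p,q)<\delta=D(p,s)$. Then $p\vee q\subsetneq p\vee s$, as both lie in the chain at $p$, so $D(q,s)=\delta$ and $\varepsilon_w(q,s)=\varepsilon_w(p,s)$ by Lemma~\ref{lem:eps}(c); and since $X(p,q)\le D(p,q)<\delta$, the ultrametric inequality gives $X(p,s)<\delta\iff X(q,s)<\delta$. For (M5), $\varepsilon_w(p,s)=1$ by Lemma~\ref{lem:eps}(d), and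
\[
X(p,s)\le\max(X(p,q),X(q,s))<\max(D(p,q),D(q,s))=D(p,s)
\]
by (M1) and (M6).

\emph{Injectivity.} We have $X(B)=X(i,j)$ for $i,j$ in different children of $B$; $Y(\alpha)=D(p,s)$ for $\alpha$ of type I and $p,s$ in different children; and $Y(\alpha)=X(\pi(\alpha))$ for $\alpha$ of type II.

\emph{Type.} Let $m=\iota_w(X,Y)$. We claim that $\beta(p,h)$ is the largest member $\alpha\in\mathcal C$ containing $p$ with $Y(\alpha)\le h$. A point $s\neq p$ has $Y(p\vee s)\le h$ if and only if $p\vee s\subseteq\alpha$, so the point sets agree. Let $B=\pi(\alpha)$. For $j\in B$ we have $X(i_p,j)\le X(B)\le Y(\alpha)\le h$. If $j\notin B$, then $B\ne[r]$, the type II member over $B^+$ containing $p$ properly contains $\alpha$, so its height $X(B^+)$ exceeds $h$, and $X(i_p,j)\ge X(B^+)>h$. This proves the claim. Likewise $B(i,h)$ is the largest $B\in\mathcal B$ containing $i$ with $X(B)\le h$, since $X(i\vee j)\le h$ if and only if $i\vee j\subseteq B$. Hence $\mathcal B(m)\subseteq\mathcal B$ and $\mathcal C(m)\subseteq\mathcal C$. Let $\alpha\prec\alpha'$ in $w(m)$, $p\in N(\alpha)$, $s\in N(\alpha')$. Then $\varepsilon(p,s)=1$, so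 $\varepsilon_w(p,s)=1$, and in $w$ the member $p\vee s$ has children $\gamma\ni p$, $\gamma'\ni s$ of equal projection with $\gamma<\gamma'$. As $\alpha$ contains $p$ but not $s$, Lemma~\ref{lem:chain}(c) gives $\alpha\subseteq\gamma$, and symmetrically $\alpha'\subseteq\gamma'$. So $\alpha\prec\alpha'$ in $w$.

(b) Let $(X,Y)\in\sigma^\circ_w$ and $m=\iota_w(X,Y)$. By the claim, $\alpha=\beta(p,Y(\alpha))$ for $p\in N(\alpha)$ and $B=B(i,X(B))$ for $i\in B$, so $\mathcal C(m)=\mathcal C$ and $\mathcal B(m)=\mathcal B$. If $\varepsilon_w(p,s)\ne0$, then $D(p,s)>X(p,s)$: by \eqref{eq:YX} if $\alpha=p\vee s$ is of type I, and because $X(p,s)\le X(C)<X(\pi(\alpha))$ if $\alpha$ is of type II and $i_p,i_s$ lie in the child $C$ of $\pi(\alpha)$. So $\varepsilon=\varepsilon_w$, and the orders agree by \eqref{eq:order}; thus $w(m)=w$. Conversely, if $w(m)=w$, then the heights of $m$ lie in $\sigma_w^\circ$ and $\iota_w$ sends them to $m$, by Proposition~\ref{prop:type}(b),(d) and (M1).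

(c) The smallest members exist, because the members containing a given one form a chain, and $(X,Y)$ is weakly increasing. The point to check is the type II equation. Let $\alpha\in\mathcal C$ be of type II over $B$, let $p\in N(\alpha)$, let $B'$ be the smallest member of $\mathcal B'$ containing $B$, and let $\alpha'$ be the lowest member of $\mathcal C'$ over $B'$ containing $p$, which is of type II in $w'$. In $\mathcal C$ the members $\alpha$ and $\alpha'$ are nested, and $\alpha'\subsetneq\alpha$ would give $B'\subsetneq B$ by Lemma~\ref{lem:chain}(b). So $\alpha\subseteq\alpha'$. The smallest $\alpha''\in\mathcal C'$ containing $\alpha$ satisfies $\alpha''\subseteq\alpha'$ and $B\subseteq\pi(\alpha'')\subseteq B'$ with $\pi(\alpha'')\in\mathcal B'$; so $\pi(\alpha'')=B'$ and $\alpha''=\alpha'$. Hence $Y(\alpha)=Y'(\alpha')=X'(B')=X(B)$, and $(X,Y)\in\sigma_w$.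

A member of $\mathcal C'$ contains $p$ and $s$ if and only if it contains their join in $w$, because $\mathcal C'\subseteq\mathcal C$. So $\iota_w(X,Y)$ and $m$ have the same $D$, and for the same reason the same $x$. Where $D=X$, both signs vanish. Where $D>X$, the sign of $m$ is $\varepsilon_{w'}(p,s)=\pm1$, which equals $\varepsilon_w(p,s)$ because ${\prec'}\subseteq{\prec}$. So $\iota_w(X,Y)=m$. If $\gamma\in\mathcal C\setminus\mathcal C'$, then $\gamma$ is neither a leaf nor the root, and a member of $\mathcal C'$ contains $\gamma$ if and only if it contains $\gamma^+$; so $Y(\gamma)=Y(\gamma^+)$.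

(d) Besides the type II equations, $\sigma_w$ is defined by the inequalities $X(B)\le X(B^+)$ and $Y(\gamma)\le Y(\gamma^+)$, for $B\in\mathcal B$ neither a singleton nor $[r]$ and $\gamma\in\mathcal C$ neither a leaf nor the root. At a point of type $w'\le w$, the second inequality is tight if $\gamma\notin\mathcal C'$ by (c), and strict if $\gamma\in\mathcal C'$, since then the smallest member of $\mathcal C'$ containing $\gamma^+$ is strictly larger than $\gamma$. By the same two arguments the first is tight if and only if $B\notin\mathcal B'$. So $w'$ determines the set of tight inequalities. Conversely this set determines $\mathcal B'$ and $\mathcal C'$, and then $<'$ is determined by \eqref{eq:order}, because $\varepsilon_{w'}$ agrees with $\varepsilon_w$ wherever it is nonzero. Every point of $\sigma_w$ has some type $w'\le w$ by (a), and every $w'\le w$ occurs by (b) and (c).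
\end{proof}

From now on we identify $\sigma_w$ with its image in $\mathcal M_{\mathbf n}$, so that
\[
\sigma^\circ_w=\{m:w(m)=w\},\qquad\sigma_w=\{m:w(m)\le w\},
\]
and we call $(X,Y)=\iota_w^{-1}(m)$ the \emph{$w$-coordinates} of $m\in\sigma_w$. A map from $\mathcal M_{\mathbf n}$ to a real vector space is \emph{conewise linear} if on each $\sigma_w$ it is linear in the $w$-coordinates. The functions $X(i,j)$ for $i\ne j$ and $D(p,s)$ for $p\ne s$ are conewise linear, being coordinates. So is
\[
u(p,s)=\varepsilon(p,s)\bigl(D(p,s)-X(p,s)\bigr)\qquad(i_p\ne i_s),
\]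
because it equals $\varepsilon_w(p,s)(D(p,s)-X(p,s))$ on $\sigma_w$. By Lemma~\ref{lem:preorders}, a maximum of two values that are compared in some $Q_p$, such as $\max(D(p,s),X(i_p,j))$, is also conewise linear: the comparison is constant on $\sigma^\circ_w$ and persists weakly on the closure $\sigma_w$.

\begin{lemma}\label{lem:forget}
Let $\rho:\mathcal M_{\mathbf n}\to\mathcal M_{\mathbf n'}$ be the restriction map that forgets a point, or forgets the last line if it carries no point. For each $w\in W_{\mathbf n}$ there is $w'\in W_{\mathbf n'}$ with $\rho(\sigma_w^\circ)\subseteq\sigma^\circ_{w'}$, and $\rho$ maps $\sigma_w$ linearly into $\sigma_{w'}$. We say that $w$ \emph{lies over} $w'$.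
\end{lemma}

\begin{proof}
The preorders and signs of $\rho(m)$ are restrictions of those of $m$, so the first claim follows from Lemma~\ref{lem:preorders}; moreover $\varepsilon_{w'}$ is the restriction of $\varepsilon_w$. By the proof of injectivity above, each $w'$-coordinate is a fixed function $X(i,j)$ or $D(p,s)$. Evaluating these functions on $\sigma_w$ gives a linear map $\Phi$ with $\Phi(\sigma^\circ_w)\subseteq\sigma^\circ_{w'}$, hence $\Phi(\sigma_w)\subseteq\sigma_{w'}$. The values of $x$ and $D$ at $\iota_{w'}(\Phi(m))$ and at $\rho(m)$ are linear on $\sigma_w$ and agree on $\sigma^\circ_w$, so they agree. Both signs are $0$ where $D=X$ and $\varepsilon_{w'}$ elsewhere. So $\rho=\iota_{w'}\circ\Phi$ on $\sigma_w$.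
\end{proof}

\section{Fans and convex functions}\label{sec:fans}

A \emph{fan} in a finite-dimensional real vector space $V$ is a finite set of polyhedral cones, closed under taking faces, such that the intersection of any two is a face of both; the cones may contain lines. It is \emph{complete} if the cones cover $V$. Cones of full dimension are \emph{chambers} and cones of codimension one are \emph{walls}; in a complete fan every wall is a face of exactly two chambers, one on each side. If $P\subset V^*$ is the convex hull of a finite set $S$, then every nonempty face of $P$ is, for some $v\in V$, the set $P^v$ of points of $P$ maximizing $\langle\cdot,v\rangle$, and $P^v$ is the convex hull of the maximizers in $S$. The \emph{normal fan} of $P$ consists of the cones $\{v:F\subseteq P^v\}$, for the nonempty faces $F$.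

So far $\mathcal M_{\mathbf n}$ is an abstract union of cones. The next lemma shows that any conewise linear bijection to a vector space turns it into a fan.

\begin{lemma}\label{lem:fan}
Let $T:\mathcal M_{\mathbf n}\to V$ be a conewise linear bijection. Then $\Sigma=\{T(\sigma_w)\}$ is a complete fan, $T(\sigma_w)$ has relative interior $T(\sigma_w^\circ)$, and $w\mapsto T(\sigma_w)$ is an isomorphism from $(W_{\mathbf n},\le)$ to $(\Sigma,\subseteq)$.
\end{lemma}

\begin{proof}
The linear map $T\circ\iota_w$ is injective on the relatively open set $\sigma^\circ_w$, hence on the span of $\sigma_w$. So $T(\sigma_w)$ is a polyhedral cone with relative interior $T(\sigma_w^\circ)$; by Proposition~\ref{prop:cones}(d) its relatively open faces are the $T(\sigma^\circ_{w'})$, $w'\le w$, and their closures are the $T(\sigma_{w'})$. The cones cover $V$. The intersection $S=T(\sigma_{w_1})\cap T(\sigma_{w_2})$ is a convex cone, and by injectivity of $T$ it is the union of the $T(\sigma^\circ_{w'})$ with $w'\le w_1,w_2$. A relative interior point of $S$ lies in one of them; then $F=T(\sigma_{w'})$ is a face of both cones, so $F\subseteq S$,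 and $S\subseteq F$ by the last fact recalled in Section~\ref{sec:cones}. Finally $\sigma_{w'}\subseteq\sigma_w$ if and only if $w'\le w$.
\end{proof}

Given $T$, we identify $\mathcal M_{\mathbf n}$ with $V$ and call $w$ a chamber if $\sigma_w$ is. The union of the chambers is closed and dense, so it is $V$; hence every $\sigma^\circ_{w'}$ meets a chamber $\sigma_w$, and then $w'\le w$. A function on $\mathcal M_{\mathbf n}$ is therefore conewise linear if and only if, as a function on $V$, it is linear on every chamber; it is then continuous. A conewise linear function $\psi$, with linear form $f_w\in V^*$ on the chamber $w$, is \emph{strictly convex} if $\psi(v)>f_w(v)$ for every chamber $w$ and every $v\notin\sigma_w$. In that case $\psi=\max_wf_w$. A \emph{realizing pair} for $\mathbf n$ is a pair $(T,\psi)$ of a conewise linear bijection $T$ and a strictly convex function $\psi$.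

\begin{lemma}\label{lem:polytope}
Let $(T,\psi)$ be a realizing pair and let $P\subset V^*$ be the convex hull of the forms $f_w$. For $w\in W_{\mathbf n}$ the face $F_w=P^v$ does not depend on $v\in\sigma^\circ_w$, the map $w\mapsto F_w$ is an isomorphism from $(W_{\mathbf n},\ge)$ to the nonempty faces of $P$ ordered by inclusion, and $\Sigma$ is the normal fan of $P$.
\end{lemma}

\begin{proof}
The maximum of $\langle\cdot,v\rangle$ on $P$ is $\psi(v)$, and by strict convexity $f_{w_1}(v)=\psi(v)$ if and only if $v\in\sigma_{w_1}$. So for $v\in\sigma^\circ_w$ the face $P^v$ is the convex hull of the $f_{w_1}$ with $w_1\ge w$ a chamber. This shows that $F_w$ is well defined, that every nonempty face is some $F_w$, and that $w\le w_2$ implies $F_{w_2}\subseteq F_w$. Conversely let $F_{w_2}\subseteq F_w$, $v\in\sigma_w^\circ$, $v_2\in\sigma^\circ_{w_2}$. There are finitely many chambers, so some chamber $\sigma_{w_1}$ contains $v_2-\delta v$ for arbitrarily small $\delta>0$. It is closed, so it contains $v_2$, and $w_1\ge w_2$. Then $f_{w_1}\in F_{w_2}\subseteq F_w$, so $f_{w_1}(v)=\psi(v)$ and $v\in\sigma_{w_1}$. Now $v_2=(v_2-\delta v)+\delta v$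 is a sum of two elements of $\sigma_{w_1}$ and lies in the face $\sigma_{w_2}$; so $v\in\sigma_{w_2}$, that is, $w\le w_2$. Finally, $\{v:F_w\subseteq P^v\}$ is the union of the $\sigma^\circ_{w'}$ with $w'\le w$, which is $\sigma_w$.
\end{proof}

Strict convexity can be tested wall by wall.

\begin{lemma}\label{lem:walls}
Let $\psi$ be conewise linear. Suppose that for every wall, with adjacent chambers $\sigma_1,\sigma_2$ and forms $f_1,f_2$, we have $f_1>f_2$ on the interior of $\sigma_1$ and $f_2>f_1$ on the interior of $\sigma_2$. Then $\psi$ is strictly convex.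
\end{lemma}

\begin{proof}
Let $\sigma$ be a chamber with form $f$ and $v\notin\sigma$. Choose $v_0$ in the interior of $\sigma$ outside the proper subspaces $\operatorname{span}\tau+\mathbb Rv$, for cones $\tau$ of codimension at least $2$, and $\operatorname{span}\tau$, for walls $\tau$. The half-open segment $[v_0,v)$ then misses all cones of codimension at least $2$ and meets the span of each wall in at most one point. So it runs through interiors of chambers, except at finitely many points where it passes through the relative interior of a wall from one adjacent chamber $\sigma_1$ to the other, $\sigma_2$. There $f_2-f_1$ vanishes and then becomes positive, so the slope of $\psi$ along the segment strictly increases. Since $\sigma$ is closed and $v\notin\sigma$, at least one crossing occurs. The continuous function $\psi-f$ vanishes up to the first crossing and has positive slope after it, so $\psi(v)>f(v)$.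
\end{proof}

The induction step has the following form: a function $g$ takes care of the walls that lie over the interior of a chamber of the base, and a large multiple of the function on the base takes care of the others.

\begin{lemma}\label{lem:relative}
Let $\rho:\mathcal M_{\mathbf n}\to\mathcal M_{\mathbf n'}$ be as in Lemma~\ref{lem:forget}, let $(T',\psi')$ be a realizing pair for $\mathbf n'$ with target $V'$, and let $t$ be a conewise linear function on $\mathcal M_{\mathbf n}$ such that $(\rho,t):\mathcal M_{\mathbf n}\to\mathcal M_{\mathbf n'}\times\mathbb R$ is bijective. Then $T=(T'\circ\rho,t)$ is a conewise linear bijection to $V'\times\mathbb R$. Let $g$ be a conewise linear function on $\mathcal M_{\mathbf n}$ such that for every chamber $w'\in W_{\mathbf n'}$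
\begin{itemize}
\item[(i)] $g$ is convex on $\sigma_{w'}\times\mathbb R$, and
\item[(ii)] distinct chambers of $\mathcal M_{\mathbf n}$ lying over $w'$ carry distinct linear forms of $g$.
\end{itemize}
Then $(T,\ M\,\psi'\circ\rho+g)$ is a realizing pair for $\mathbf n$ if $M$ is large enough.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:forget}, $T'\circ\rho$ and $\psi'\circ\rho$ are conewise linear. If a chamber $w$ lies over $w'$, then $\sigma^\circ_w$ projects to an open subset of $V'$ contained in $\sigma^\circ_{w'}$, so $w'$ is a chamber. Let $\tau$ be a wall between chambers $\sigma_1,\sigma_2$ lying over $\sigma'_1,\sigma'_2$. Let $g_1,g_2$ be the forms of $g$, and let $f'_1,f'_2$ be the forms of $\psi'$, pulled back to $V'\times\mathbb R$.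

Suppose $\sigma'_1=\sigma'_2$, so that $f'_1=f'_2$. A convex function that agrees with a linear function on a nonempty open subset of its domain dominates it everywhere. So $g\ge g_2$ on $\sigma_1'\times\mathbb R$, and $g_1-g_2\ge0$ on $\sigma_1$. This form is nonzero by (ii), hence positive on the interior of $\sigma_1$. The argument is symmetric in $1$ and $2$.

Suppose $\sigma'_1\ne\sigma'_2$. Then $f'_1-f'_2$ vanishes on $\tau$, which projects into $\sigma'_1\cap\sigma'_2$, and by strict convexity of $\psi'$ it is positive on the interior of $\sigma_1$ and negative on the interior of $\sigma_2$. The form $g_1-g_2$ also vanishes on the hyperplane spanned by $\tau$, so $g_1-g_2=c_\tau(f'_1-f'_2)$ with $c_\tau\in\mathbb R$. If $M>|c_\tau|$ for all of the finitely many such walls, Lemma~\ref{lem:walls} applies.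
\end{proof}

\section{Adding an empty last line}\label{sec:line}

\begin{proposition}\label{prop:line}
Let $r\ge2$ and $\mathbf n=(\mathbf n',0)$ with $\mathbf n'\in\mathbb Z_{\ge0}^{r-1}$. If $\mathbf n'$ has a realizing pair $(T',\psi')$, then $\mathbf n$ has a realizing pair with $T=(T'\circ\rho,\,x_{r-1})$.
\end{proposition}

\begin{proof}
Let $t=x_{r-1}=X(r-1,r)$. The axioms (M1)--(M5) do not involve $t$, so $(\rho,t)$ is a bijection. The new line enters the preorders through the values $X(i,r)=\max(X(i,r-1),t)$, so the type of $m$ should depend on the type of $\rho(m)$ and on the position of $t$ relative to the functions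
\[
b_j=X(j,r-1)\quad(j<r-1),\qquad b_{ps}=\max\bigl(D(p,s),X(i_p,r-1)\bigr)\quad(p\ne s)
\]
on $\mathcal M_{\mathbf n'}$. Here $b_{ps}=b_{sp}$, since $X(i_s,r-1)\le\max(X(p,s),X(i_p,r-1))\le b_{ps}$ and symmetrically. Put
\[
g=\sum_{j<r-1}\max(b_j,t)+\sum_{\{p,s\}}\max(b_{ps},t).
\]
Each summand is conewise linear on $\mathcal M_{\mathbf n}$, as $\max(b_j,t)=X(j,r)$ and $\max(b_{ps},t)=\max(D(p,s),X(i_p,r))$. Each $b\in\{b_j,b_{ps}\}$ is conewise linear on $\mathcal M_{\mathbf n'}$, so $g$ is convex on every $\sigma_{w'}\times\mathbb R$. It remains to check condition (ii) of Lemma~\ref{lem:relative}.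

Let $w$ be a chamber over the chamber $w'$. On $\sigma_{w'}\times\mathbb R$ the function $t-b$ is a nonzero linear form, as $b$ does not depend on $t$. Since $\max(b,t)$ is linear on the connected open set $\sigma^\circ_w$, the form $t-b$ has no zero there, and so has a constant sign. Let $w_1,w_2$ be chambers over $w'$. On $\sigma^\circ_{w_1}$, the form of $\max(b,t)$ belonging to $w_1$ is at least the one belonging to $w_2$, strictly if the signs of $t-b$ differ. Summing, if $w_1$ and $w_2$ carry the same form of $g$, then all signs agree. We show that $w'$ and the signs determine the type, using Lemma~\ref{lem:preorders}; the function $\varepsilon$ and all comparisons between old symbols are given by $w'$.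

Consider $Q_p$ with $i=i_p$, or $Q_i$ with $i<r$. The new symbol $r$ has value $\max(X(i,r-1),t)$. Let $\nu$ be the value of an old symbol; its position relative to $X(i,r-1)$, the value of the symbol $r-1$, is given by $w'$. If $\nu<X(i,r-1)$, the new value is larger. If $\nu=X(i,r-1)$ and $i<r-1$, the sign of $t-b_i$ decides whether the new value is equal or larger; if $i=r-1$, then $\nu=-\infty<t$. If $\nu>X(i,r-1)$, we must compare $t$ with $\nu$. Either $\nu=D(p,s)=b_{ps}$, or $\nu=X(i,j)$ with $j<r-1$, and then $\nu=X(j,r-1)=b_j$ by the ultrametric property. So a sign decides. Finally $Q_r$ compares $-\infty$, $t$ and the numbers $\max(b_j,t)$. Those with $b_j<t$ are tied with $t$, and those with $b_j>t$ are larger and are ordered among themselves by $Q_{r-1}$ of $w'$. Hence $w_1=w_2$.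
\end{proof}

\begin{remark}\label{rem:cross}
The graphs $t=b$ over a chamber of the base need not be stacked one above the other. For $\mathbf n'=(4)$ and the chamber $((12)(34))$, the coordinates $D(1,2)$ and $D(3,4)$ are bounded by the height of the root but not compared with each other. The graphs $t=D(1,2)$ and $t=D(3,4)$ cross, and the region $D(1,2)<t<D(3,4)$ projects to only half of the chamber. Lemma~\ref{lem:relative} allows this. In the next section the graphs are stacked, but no closed formula for $g$ is at hand.
\end{remark}

\section{Adding a top point on the last line}\label{sec:point}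

Let $n_r>0$, let $q=(r,n_r)$ be the top point of the last line, $N'=N\setminus\{q\}$, $\mathbf n'=(n_1,\dots,n_{r-1},n_r-1)$, and let $\rho:\mathcal M_{\mathbf n}\to\mathcal M_{\mathbf n'}$ forget $q$.

If $N'=\emptyset$, then $\mathcal M_{\mathbf n}=\mathbb R^{r-1}=\mathcal M_{\mathbf n'}$. The members of $w(m)$ are the balls at $q$, namely the $(B,\{q\})$ with $r\in B\in\mathcal B(m)$; each non-leaf has one child and so is of type II, and $\prec$ is empty. Thus $w\mapsto\mathcal B$ is an isomorphism $W_{\mathbf n}\to W_{\mathbf n'}$, the coordinates $Y$ are determined by $X$, and the cones coincide. A realizing pair for $\mathbf n'$ is one for $\mathbf n$.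

For the rest of this section $N'\ne\emptyset$. As in Section~\ref{sec:octagon}, put for $p\in N'$
\[
u_p=\begin{cases}D(p,q)&\text{if }i_p=r,\\ u(p,q)=\varepsilon(p,q)\bigl(D(p,q)-X(i_p,r)\bigr)&\text{if }i_p\ne r,\end{cases}\qquad t=\sum_{p\in N'}u_p .
\]
These functions are conewise linear. Given $x$, the number $u_p$ determines $D(p,q)$ and $\varepsilon(p,q)$: if $i_p=r$, then $p\prec q$ because $q$ is the top point, and otherwise $\varepsilon(p,q)=\operatorname{sign}u_p$ and $D(p,q)=X(i_p,r)+|u_p|$ by (M1).

\begin{proposition}\label{prop:point}
If $N'\neq\emptyset$ and $\mathbf n'$ has a realizing pair $(T',\psi')$, then $\mathbf n$ has a realizing pair with $T=(T'\circ\rho,\,t)$.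
\end{proposition}

The proof occupies the rest of the section.

\subsection{The fibers are lines}

\begin{lemma}\label{lem:fiber}
The map $(\rho,t):\mathcal M_{\mathbf n}\to\mathcal M_{\mathbf n'}\times\mathbb R$ is bijective. If $\rho(m_1)=\rho(m_2)$ and $t(m_1)\le t(m_2)$, then $u_p(m_1)\le u_p(m_2)$ for all $p\in N'$.
\end{lemma}

\begin{proof}
Fix $m'=m[x,y]\in\mathcal M_{\mathbf n'}$ and let $J$ be the set of $z\in G$ with $z>y_p$ for all $p\in N'$ on line $r$. By Lemma~\ref{lem:model}, $z\mapsto m_z=m[x,(y,z)]$ maps $J$ onto the fiber over $m'$. By \eqref{eq:data}, $u_p(m_z)=u_p(z)$, where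
\[
u_p(z)=\begin{cases}\deg(z-y_p)&\text{if }i_p=r,\ z>y_p,\\ \operatorname{sign}(z-y_p)\max\bigl(0,\deg(z-y_p)-X(i_p,r)\bigr)&\text{if }i_p\ne r,\ z\in G.\end{cases}
\]
By (G2) these functions are nondecreasing on their domains. Let $m_\nu=m_{z_\nu}$ with $t(m_1)\le t(m_2)$. If $z_1\le z_2$, then $u_p(m_1)\le u_p(m_2)$ for all $p$. If $z_1>z_2$, then $u_p(m_1)\ge u_p(m_2)$ for all $p$, and the inequality between the sums forces equality. This proves the second claim. If $t(m_1)=t(m_2)$, it gives $u_p(m_1)=u_p(m_2)$ for all $p$, so $m_1=m_2$.

Let $S\subseteq\mathbb R$ be the image of the fiber under $t$. By Lemma~\ref{lem:forget} the fiber meets each $\sigma_w$ in a polyhedron, on which $t$ is affine, so $S$ is a finite union of closed intervals, possibly points or rays. It is unbounded above: for $z=\omega^h$ with $h\to\infty$ all $u_p(z)$ tend to $\infty$. It is unbounded below. If $p_-$ is the highest point of $N'$ on line $r$, take $z=y_{p_-}+\omega^h\in J$ with $h\to-\infty$; then $u_{p_-}(z)=h$, and the other $u_p(z)$ stay bounded above since $z$ decreases. If $N'$ has no point on line $r$, then $J=G$, and for $z=-\omega^h$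 with $h\to\infty$ all $u_p(z)$ tend to $-\infty$. If $S\ne\mathbb R$, there are therefore $z_1,z_2\in J$ with $t(m_{z_1})<t(m_{z_2})$ and no point of $S$ strictly in between. Some $p$ has $u_p(z_1)<u_p(z_2)$. Choose $b\ne0$ strictly between these numbers and put $z=y_p+\omega^b$ if $i_p=r$, and $z=y_p+\operatorname{sign}(b)\,\omega^{X(i_p,r)+|b|}$ otherwise. Then $u_p(z)=b$, so $z_1<z<z_2$ by monotonicity of $u_p$. Hence $z\in J$ and $t(m_{z_1})<t(m_z)<t(m_{z_2})$, a contradiction.
\end{proof}

In particular $T=(T'\circ\rho,t)$ is a conewise linear bijection, and we identify $\mathcal M_{\mathbf n}$ with $\mathcal M_{\mathbf n'}\times\mathbb R$.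

\subsection{Labels}

We describe the position of $q$ relative to the other points by data that make sense over many cones of the base at once. For $m\in\mathcal M_{\mathbf n}$ let
\[
d=\min_{p\in N'}D(p,q),\qquad K=\{p\in N':D(p,q)=d\}.
\]
For $p\in N'\setminus K$ and $c\in K$ we have $D(q,c)<D(q,p)$, so (M3) and (M4) give
\begin{equation}\label{eq:far}
D(p,q)=D(p,c)>d,\qquad\varepsilon(p,q)=\varepsilon(p,c).
\end{equation}
Call $m$ \emph{generic} if $D(c,c')<d$ for all $c,c'\in K$ and $d\ne X(j,r)$ for all lines $j$. Let $m$ be generic and let $A=\{j:X(j,r)<d\}$, an interval of the form $[a,r]$. For $c\in K$ we have $X(c,q)\le d$, hence $X(c,q)<d$; so $i_c\in A$, and $\varepsilon(c,q)\neq0$ by (M1). By (M4) this sign is a constant $\eta$ on $K$. A point $p\in N'\setminus K$ on a line of $A$ has $D(p,q)>d>X(p,q)$, so $p\prec q$ or $q\prec p$; let $L$ and $U$ be the sets of such points of the first and second kind. The \emph{label} of $m$ is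
\[
\ell(m)=(A,L,K,U,\eta).
\]
In general, a \emph{label} is a tuple of an interval $A\ni r$, disjoint subsets $L,K,U$ of $N'$ with $K\ne\emptyset$, and a sign $\eta$; it \emph{occurs over} $m'\in\mathcal M_{\mathbf n'}$ if it is the label of a generic point of the fiber over $m'$. For generic $m$ and $c\in K$ the ultrametric inequalities and \eqref{eq:far} give
\begin{equation}\label{eq:around}
\begin{aligned}
&X(i_c,j)<d\ \ (j\in A), &&X(i_c,j)=X(r,j)>d\ \ (j\notin A),\\
&D(c,p)<d\ \ (p\in K), &&D(c,p)=D(q,p)>d\ \ (p\in N'\setminus K).
\end{aligned}
\end{equation}

\begin{lemma}\label{lem:generic}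
\begin{itemize}
\item[(a)] Each fiber of $\rho$ contains finitely many non-generic points.
\item[(b)] Whether $m$ is generic, and if so its label, depends only on $w(m)$.
\item[(c)] For generic $m$, the type $w(m)$ depends only on $w(\rho(m))$ and $\ell(m)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:far} a point of the fiber is determined by $d$, $K$ and the signs $\varepsilon(c,q)$, $c\in K$. Since $D(c,c')\le d$ on $K$ by (M3), for a non-generic point $d$ is one of the finitely many numbers $X(j,r)$, $D(p,s)$ with $p,s\in N'$.

(b) Use Lemma~\ref{lem:preorders}. The preorder $Q_q$ determines $K$ and compares $d$ with the $X(j,r)$; the preorder $Q_c$ compares $D(c,c')$ with $D(c,q)=d$; and $\varepsilon$ gives $L,U,\eta$.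

(c) Again use Lemma~\ref{lem:preorders}. The $Q_i$ are those of $\rho(m)$. For $c\in K$, by \eqref{eq:around}, $Q_c$ is obtained from $Q_c(\rho(m))$ by inserting $q$ strictly above the symbols in $A\sqcup K$ and strictly below all others. For $p\in N'\setminus K$, the symbol $q$ is tied with any $c\in K$ in $Q_p$, by \eqref{eq:far}. In $Q_q$ come first the lines of $A$, ordered by $Q_r$, with $q$ tied with $r$; then $K$; and then the remaining symbols, whose values are the same as in $Q_c$ by \eqref{eq:around}. The signs $\varepsilon(p,q)$ are given by $\eta$ and \eqref{eq:far}.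
\end{proof}

The next lemma says that a generic $q$ sits just above or just below a member $\gamma$ of $w(m')$, at a distance between the heights of $\gamma$ and of its parent.

\begin{lemma}\label{lem:cells}
Let $m'\in\mathcal M_{\mathbf n'}$. A label $\ell=(A,L,K,U,\eta)$ occurs over $m'$ if and only if
\begin{itemize}
\item[(O1)] $\gamma=(A,K)$ is a member of $w(m')$;
\item[(O2)] $L\sqcup U$ is the set of points of $N'\setminus K$ on lines of $A$, and $p\prec c\prec p'$ in $m'$ for all $p\in L$, $c\in K$, $p'\in U$;
\item[(O3)] no point of line $r$ lies in $U$, and none lies in $K$ if $\eta=-1$.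
\end{itemize}
In this case $m\mapsto d$ is a bijection from the generic points over $m'$ with label $\ell$ to the interval $(Y(\gamma),Y(\gamma^+))$. Moreover, if \emph{(O1)} holds and $p\in N'\setminus K$ lies on a line of $A$, then either $p\prec c$ for all $c\in K$ or $c\prec p$ for all $c\in K$.
\end{lemma}

\begin{proof}
Let $m$ be generic over $m'$ with label $\ell$, and $c\in K$. By \eqref{eq:around} the ball $\beta(c,d)$ of $m'$ is $(A,K)$. So (O1) holds, and $d<Y(\gamma^+)$ by Proposition~\ref{prop:type}(c). All values of $X$ on $A$ and of $D$ on $K$ are less than $d$, so $Y(\gamma)<d$. (O2) follows from \eqref{eq:far}, and (O3) holds because the points of $N'$ on line $r$ are $\prec q$. By \eqref{eq:far}, $m$ is determined by $m'$, $\ell$ and $d$.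

Conversely, assume (O1)--(O3), let $Y(\gamma)<d<Y(\gamma^+)$, write $m'=m[x,y]$, fix $c\in K$, and put $z=y_c+\eta\omega^d$. We have $\beta(c,d)=\gamma$ in $m'$. For $c'\in K$, $\deg(y_c-y_{c'})\le D(c,c')\le Y(\gamma)<d$, so $z-y_{c'}$ has leading term $\eta\omega^d$. We check that $z\in J$. A point $p\in N'$ on line $r\in A$ lies in $K$ or $L$. If $p\in K$, then $\eta=1$ and $z>y_p$. If $p\in L$, then $p\prec c$, so $y_c-y_p$ is positive of degree $D(p,c)>d$, and $z>y_p$. Now consider $m_z$. For $c'\in K$ we have $X(c',q)\le Y(\gamma)<d$, so $D(c',q)=d$ and $\varepsilon(c',q)=\eta$. For $p\notin K$ we have $D(p,c)>d=D(c,q)$, so $D(p,q)>d$. Thus $d$ is the minimal distance from $q$ and $K$ is the set of nearest points. Further, $D(c',c'')\le Y(\gamma)<d$ on $K$; $X(j,r)\le Y(\gamma)<d$ for $j\in A$; and for $j\notin A$, $X(i_c,j)>d>X(i_c,r)$ gives $X(j,r)>d$. So $m_z$ is generic with first component $A$, and \eqref{eq:far} and (O2) identify $L$ and $U$.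

For the last claim, let $c,c'\in K$. As $\gamma=\beta(c,Y(\gamma))$ does not contain $p$, we have $D(c,p)>Y(\gamma)\ge\max(X(c,p),D(c,c'))$. So $\varepsilon(c,p)\ne0$ by (M1) and $\varepsilon(c,p)=\varepsilon(c',p)$ by (M4).
\end{proof}

In the table of Section~\ref{sec:octagon} all labels have $A=[2]$, and $(K,\eta)$ runs through $(\{p_1,p_2\},-)$, $(\{p_1\},-)$, $(\{p_1\},+)$, $(\{p_2\},-)$, $(\{p_2\},+)$, $(\{p_1,p_2\},+)$; the first and last labels also occur over $\delta\le0$.

\subsection{The intervals}

For a label $\ell$ and $m'\in\mathcal M_{\mathbf n'}$ let $I_\ell(m')\subseteq\mathbb R$ be the set of values $t(m)$ for generic $m$ over $m'$ with label $\ell$. By Lemmas~\ref{lem:fiber} and~\ref{lem:generic}(a), the sets $I_\ell(m')$ are disjoint and their union has finite complement in $\mathbb R$. Let $\top=([r],\emptyset,N',\emptyset,+1)$, the label ``$q$ far above everything''. By (O1)--(O3) and $\varepsilon=\varepsilon_{w(m')}$, occurrence of $\ell$ over $m'$ depends only on $w'=w(m')$; we then say that $\ell$ occurs for $w'$. From now on we consider only labels that occur for some $w'$.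

\begin{lemma}\label{lem:intervals}
Let $\ell=(A,L,K,U,\eta)$ be a label, $\gamma=(A,K)$, and $w'\in W_{\mathbf n'}$. There is a conewise linear function $k_\ell$ on $\mathcal M_{\mathbf n'}$, depending only on $\ell$, with the following properties.
\begin{itemize}
\item[(a)] If $\ell$ does not occur for $w'$, then $I_\ell(m')=\emptyset$ for all $m'\in\sigma_{w'}$. If it does, then for all $m'\in\sigma_{w'}$, with $w'$-coordinates $(X,Y)$,
\[
I_\ell(m')=\{\eta|K|\,d+k_\ell(m'):\ Y(\gamma)<d<Y(\gamma^+)\}.
\]
\item[(b)] The label $\top$ occurs for every $w'$, $I_\top$ is unbounded above, and $I_\ell$ is bounded above for $\ell\ne\top$.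
\item[(c)] For $\ell\ne\top$, the function $\lambda_\ell(m',t)=\operatorname{length}\bigl(I_\ell(m')\cap[t,\infty)\bigr)$ is finite and continuous on $\sigma_{w'}\times\mathbb R$.
\end{itemize}
\end{lemma}

\begin{proof}
Fix $c\in K$ and let $m$ be generic with label $\ell$. For $p\in K$ we have $u_p=\eta(d-X(i_p,r))$ if $i_p\ne r$, and $u_p=d=\eta d$ if $i_p=r$, by (O3). For $p\notin K$ we use \eqref{eq:far}; if $i_p\notin A$, then also $X(i_p,r)=X(i_p,i_c)$ by \eqref{eq:around}, so $u_p=u(p,c)$. Hence $t(m)=\eta|K|\,d+k_\ell(\rho(m))$ with
\begin{multline*}
k_\ell=-\eta\sum_{p\in K,\,i_p\ne r}X(i_p,r)+\sum_{p\in L,\,i_p=r}D(p,c)+\sum_{p\in L,\,i_p\ne r}\bigl(D(p,c)-X(i_p,r)\bigr)\\-\sum_{p\in U}\bigl(D(p,c)-X(i_p,r)\bigr)+\sum_{p\in N',\,i_p\notin A}u(p,c),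
\end{multline*}
which is conewise linear on $\mathcal M_{\mathbf n'}$. With Lemma~\ref{lem:cells} this proves (a) for $m'\in\sigma^\circ_{w'}$.

Let $m'\in\sigma_{w'}$ have type $w_1\le w'$, with sets of members $\mathcal C_1\subseteq\mathcal C'$; recall that $\varepsilon_{w_1}(p,s)=1$ implies $\varepsilon_{w'}(p,s)=1$. If $\ell$ occurs for $w_1$, then (O1)--(O3) pass to $w'$; this gives the first claim of (a). Suppose that $\ell$ occurs for $w'$. If $\gamma\notin\mathcal C_1$, then $\ell$ does not occur for $w_1$, and $Y(\gamma)=Y(\gamma^+)$ at $m'$ by Proposition~\ref{prop:cones}(c), so both sides in (a) are empty. If $\gamma\in\mathcal C_1$, then by the last claim of Lemma~\ref{lem:cells} each point of $L\sqcup U$ is comparable with all of $K$ in $w_1$, necessarily in the same direction as in $w'$; so $\ell$ occurs for $w_1$. The parent of $\gamma$ in $w_1$, if $\gamma$ is not the root, is the smallest member of $\mathcal C_1$ containing the parent $\gamma^+$ of $\gamma$ in $w'$. By Proposition~\ref{prop:cones}(c), the $w'$-coordinates $Y(\gamma)$ and $Y(\gamma^+)$ at $m'$ are the heights of $\gamma$ and of its parent in $w_1$.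 So the formula for $\sigma^\circ_{w_1}$ gives the formula in (a).

(b) The label $\top$ satisfies (O1)--(O3), with $\gamma$ the root. If $I_\ell$ is unbounded above, then either $\eta=1$ and $Y(\gamma^+)=\infty$, so $\gamma$ is the root and $\ell=\top$; or $\eta=-1$ and $Y(\gamma)=-\infty$, so $\gamma$ is a leaf over $A=\{r\}$, which (O3) excludes.

(c) If $\ell$ occurs for $w'$, then by (a) and (b) $I_\ell=(\theta^-,\theta^+)$ on $\sigma_{w'}$, with $\theta^+$ linear and $\theta^-\le\theta^+$ linear or $-\infty$, and $\lambda_\ell=\max(0,\theta^+-\max(\theta^-,t))$. Otherwise $\lambda_\ell=0$.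
\end{proof}

\subsection{Acyclicity}

By Lemma~\ref{lem:intervals}, when $m'$ moves from $\sigma^\circ_{w'}$ to a face, each interval either keeps its label or shrinks to nothing. A function on the fibers whose slope on $I_\ell$ depends only on $\ell$, and which vanishes on $I_\top$, is therefore continuous, as in Section~\ref{sec:octagon}. It is convex along the fibers if the slopes increase along each fiber. This is a condition on the following relation: write $\ell_1\Rightarrow\ell_2$ if $\ell_1\ne\ell_2$ and there are generic points $m_1,m_2$ in one fiber of $\rho$, called a \emph{witness}, with labels $\ell_1,\ell_2$ and $t(m_1)<t(m_2)$. Different arrows of a cycle could have witnesses in different fibers, so the total order on each single fiber does not exclude cycles.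

\begin{lemma}\label{lem:acyclic}
The relation $\Rightarrow$ has no directed cycle.
\end{lemma}

\begin{proof}
Suppose $\ell_1\Rightarrow\ell_2\Rightarrow\dots\Rightarrow\ell_e\Rightarrow\ell_1$, with indices modulo $e$ and $\ell_k=(A_k,L_k,K_k,U_k,\eta_k)$. Since $q$ lies on the last line, the intervals $A_k=[a_k,r]$ are nested, and $A_0=[a,r]$ with $a=\max_ka_k$ is one of them and is contained in all. The labels therefore all record the position of $q$ relative to the points on lines of $A_0$, and we first show that this position is constant along the cycle.

In a generic point with label $\ell_k$, every $p\in N'$ on a line of $A_k$ satisfies $p\prec q$ or $q\prec p$, and the label tells which: $p\prec q$ if and only if $p\in L_k$, or $p\in K_k$ and $\eta_k=1$. Let $\Lambda_k$ be the set of such $p\prec q$ on lines of $A_0$. Let $(m_1,m_2)$ be a witness of $\ell_k\Rightarrow\ell_{k+1}$ and $p\in\Lambda_k$. If $i_p=r$, then $p\prec q$ in $m_2$. Otherwise $0<u_p(m_1)\le u_p(m_2)$ by Lemma~\ref{lem:fiber}, so again $p\prec q$ in $m_2$. Hence $\Lambda_k\subseteq\Lambda_{k+1}$, and going around the cycle, all $\Lambda_k$ equal one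 set $\Lambda$. Let $\Upsilon$ be the set of the other points of $N'$ on lines of $A_0$. They satisfy $q\prec p$ for all labels of the cycle, and none lies on line $r$.

For a witness $(m_1,m_2)$ of an arrow of the cycle, write $D_\nu(p,q)$ and $d_\nu$ for the values at $m_\nu$; the values of $X$, and of $D$ on $N'$, are common to $m_1$ and $m_2$. Since $u_p$ is $D(p,q)$ or $D(p,q)-X(i_p,r)$ for $p\in\Lambda$ and $-(D(p,q)-X(i_p,r))$ for $p\in\Upsilon$, Lemma~\ref{lem:fiber} gives
\begin{equation}\label{eq:mono}
D_1(p,q)\le D_2(p,q)\ \ (p\in\Lambda),\qquad D_1(p,q)\ge D_2(p,q)\ \ (p\in\Upsilon).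
\end{equation}
Let $\xi=X(a-1,r)$, or $\xi=+\infty$ if $a=1$. The label of $m_\nu$ has first component $A_0$ if and only if it omits the line $a-1$, that is, if and only if $d_\nu<\xi$. If $A_k=A_0$, then $K_k\subseteq\Lambda$ when $\eta_k=1$ and $K_k\subseteq\Upsilon$ when $\eta_k=-1$.

\emph{Case 1: some $k$ has $A_k=A_0$ and $\eta_k=1$.} Take a witness of $\ell_{k-1}\Rightarrow\ell_k$ and $c\in K_k\subseteq\Lambda$. By \eqref{eq:mono}, $d_1\le D_1(c,q)\le D_2(c,q)=d_2<\xi$, so $A_{k-1}=A_0$. If $\eta_{k-1}=-1$, take $p\in K_{k-1}\subseteq\Upsilon$; then $p\notin K_k$, and $d_1=D_1(p,q)\ge D_2(p,q)>d_2$, a contradiction. So $\eta_{k-1}=1$. For $p\in K_{k-1}$ we have $D(p,c)\le\max(D_1(p,q),D_1(c,q))\le d_2$, hence $D_2(p,q)\le\max(D(p,c),D_2(c,q))\le d_2$ and $p\in K_k$. Thus $K_{k-1}\subseteq K_k$. Repeating this backward around the cycle, all labels have first component $A_0$, sign $+1$ and the same set $K$, and then $L=\Lambda\setminus K$ and $U=\Upsilon$. So all labels are equal, contradicting $\ell_1\ne\ell_2$.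

\emph{Case 2: every $k$ with $A_k=A_0$ has $\eta_k=-1$.} Take such a $k$, a witness of $\ell_k\Rightarrow\ell_{k+1}$, and $c\in K_k\subseteq\Upsilon$. By \eqref{eq:mono}, $d_2\le D_2(c,q)\le D_1(c,q)=d_1<\xi$, so $A_{k+1}=A_0$ and hence $\eta_{k+1}=-1$. For $p\in K_{k+1}$ we have $D(p,c)\le\max(D_2(p,q),D_2(c,q))\le d_1$, hence $D_1(p,q)\le\max(D(p,c),D_1(c,q))\le d_1$ and $p\in K_k$. Thus $K_{k+1}\subseteq K_k$. Going forward around the cycle, all labels have first component $A_0$, sign $-1$, the same $K$, $L=\Lambda$ and $U=\Upsilon\setminus K$, which is again a contradiction.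
\end{proof}

\begin{remark}\label{rem:middle}
The lemma fails for a new point on an inner line. Let $r=3$, with $p$ on line $1$, $p'$ on line $3$ and the new point $q$ on line $2$, and define $t=u(p,q)+u(p',q)$, genericity and labels as above with the line $2$ in place of $r$. Let
\[
\mathrm a=(\{1,2\},\emptyset,\{p\},\emptyset,+),\quad \mathrm c=([3],\emptyset,\{p\},\{p'\},+),\quad\mathrm b=(\{2,3\},\emptyset,\{p'\},\emptyset,+),
\]
and $\mathrm c'=([3],\emptyset,\{p'\},\{p\},+)$. Take $y_p=0$ and $y_{p'}=\omega^D$ with $D>\max(x_1,x_2)$. If $x_1<x_2$, then $z=\omega^d$ has label $\mathrm a$ for $x_1<d<x_2$ and label $\mathrm c$ for $x_2<d<D$, and $t=(d-x_1)-(D-x_2)$ increases with $d$; so $\mathrm a\Rightarrow\mathrm c$. If $x_2<x_1$, then $z=\omega^d$ with $x_1<d<D$ has label $\mathrm c$, and $z=\omega^D+\omega^{d'}$ with $x_2<d'<x_1$ has label $\mathrm b$ and the larger value $t=(D-x_1)+(d'-x_2)$; so $\mathrm c\Rightarrow\mathrm b$. Exchanging the lines $1$ and $3$ gives $\mathrm b\Rightarrow\mathrm c'\Rightarrow\mathrm a$, which closes a cycle. This is why lines are added from left to right and each line receives its points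 while it is the last one.
\end{remark}

\subsection{The function $g$}

\begin{proof}[Proof of Proposition~\ref{prop:point}]
There are finitely many labels. By Lemma~\ref{lem:acyclic} we may let $\kappa_\ell$ be the largest number of arrows in a directed path ending at $\ell$; these integers satisfy $\kappa_{\ell_1}<\kappa_{\ell_2}$ whenever $\ell_1\Rightarrow\ell_2$. On $\mathcal M_{\mathbf n}=\mathcal M_{\mathbf n'}\times\mathbb R$ define
\[
g=\sum_{\ell\ne\top}(\kappa_\top-\kappa_\ell)\,\lambda_\ell .
\]
By Lemma~\ref{lem:intervals}(c), $g$ is continuous on each $\sigma_{w'}\times\mathbb R$.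

Let $w'$ be a chamber. The same labels occur over all $m'\in\sigma^\circ_{w'}$, and along each fiber they appear in the order of increasing $\kappa$; list them in this order as $\ell_1,\dots,\ell_k=\top$. The open intervals $I_{\ell_i}(m')$ cover $\mathbb R$ up to finitely many points, so $\theta_i=\sup I_{\ell_i}=\inf I_{\ell_{i+1}}$ for $i<k$, and by Lemma~\ref{lem:intervals}(a),(b) $\theta_i$ is the restriction of a linear function on $\sigma_{w'}$. Let $\mu_i=\kappa_{\ell_{i+1}}-\kappa_{\ell_i}>0$. For $t'\in I_{\ell_j}(m')$ put $\kappa(t')=\kappa_{\ell_j}$; then $\kappa_\top-\kappa(t')=\sum_{i\ge j}\mu_i$ is the sum of the $\mu_i$ with $t'<\theta_i$. Therefore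
\begin{equation}\label{eq:g}
g(m',t)=\int_t^\infty\bigl(\kappa_\top-\kappa(t')\bigr)\,dt'=\sum_{i<k}\mu_i\max\bigl(0,\theta_i(m')-t\bigr)
\end{equation}
for $m'\in\sigma^\circ_{w'}$. The first and last expressions are continuous on $\sigma_{w'}\times\mathbb R$, so they agree there. This proves condition (i) of Lemma~\ref{lem:relative}.

With $\theta_0=-\infty$ and $\theta_k=\infty$, let $R_i$ be the set of $(m',t)$ with $m'\in\sigma^\circ_{w'}$ and $\theta_{i-1}<t<\theta_i$; it is the set of generic points over $\sigma^\circ_{w'}$ with label $\ell_i$. Let $w$ be a chamber of $\mathcal M_{\mathbf n}$ lying over $w'$. The open set $\sigma^\circ_w$ meets some fiber in infinitely many points, so it contains a generic point by Lemma~\ref{lem:generic}(a). By Lemma~\ref{lem:generic}(b) it lies in one $R_i$, and by Lemma~\ref{lem:generic}(c) all points of $R_i$ have the same type. So $\sigma^\circ_w=R_i$. On $R_i$ formula \eqref{eq:g} reads $g=\sum_{i\le j<k}\mu_j(\theta_j-t)$, which is linear, and by continuity it holds on $\sigma_w\subseteq\sigma_{w'}\times\mathbb R$. Every chamber of $\mathcal M_{\mathbf n}$ lies over a chamber, as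 in the proof of Lemma~\ref{lem:relative}, so $g$ is conewise linear. The coefficient of $t$ on $R_i$ is $\kappa_{\ell_i}-\kappa_\top$, and these numbers are distinct for distinct $i$; this is condition (ii). Lemma~\ref{lem:relative} completes the proof.
\end{proof}

\section{Proof of the theorems and explicit coordinates}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We show by induction on $r+|\mathbf n|$ that every $\mathbf n\in\mathbb Z_{\ge0}^r$, $r\ge1$, has a realizing pair. For $r=1$ and $\mathbf n=(0)$ the space $\mathcal M_{\mathbf n}$ is a point, and we take $V=0$, $\psi=0$. If $n_r=0$ and $r\ge2$, apply Proposition~\ref{prop:line}. If $n_r>0$, apply the case $N'=\emptyset$ of Section~\ref{sec:point} or Proposition~\ref{prop:point}. Lemma~\ref{lem:polytope} gives the polytope.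
\end{proof}

Let $\mathbf n\neq0$. Order the points lexicographically: $(i,j)<(i',j')$ if $i<i'$, or $i=i'$ and $j<j'$. This is the order in which the induction adds them. Let $p_0$ be the first point, and for $q\ne p_0$ let
\[
t_q=\sum_{p<q,\ i_p=i_q}D(p,q)+\sum_{p<q,\ i_p\ne i_q}\varepsilon(p,q)\bigl(D(p,q)-X(i_p,i_q)\bigr).
\]
Define
\[
T_{\mathbf n}=\bigl(x_1,\dots,x_{r-1},(t_q)_{q\ne p_0}\bigr):\mathcal M_{\mathbf n}\to\mathbb R^{r+|\mathbf n|-2},\qquad\Sigma_{\mathbf n}=\{T_{\mathbf n}(\sigma_w):w\in W_{\mathbf n}\}.
\]
This is the fan of Theorem~\ref{thm:B}.

\begin{proof}[Proof of Theorem~\ref{thm:B}]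
In the induction above, adding the line $i+1$ contributes the coordinate $x_i$, adding $p_0$ contributes nothing, and adding $q\ne p_0$ contributes $t_q$. So, up to the order of the coordinates, $T_{\mathbf n}$ is the bijection of the realizing pair $(T_{\mathbf n},\psi)$ that was constructed. By Lemmas~\ref{lem:fan} and~\ref{lem:polytope}, $\Sigma_{\mathbf n}$ is a complete fan with cone poset $(W_{\mathbf n},\le)$, and it is the normal fan of $P$. The cone $\sigma_w$ is defined by equations and inequalities with integer coefficients in the $w$-coordinates, and the functions $X(i,j)$, $D(p,s)$, $u(p,s)$ have integer coefficients in these coordinates; so do the components of $T_{\mathbf n}$, and $\Sigma_{\mathbf n}$ is rational. Take every $M$ in Lemma~\ref{lem:relative} to be an integer. On a chamber, the function $g$ of Section~\ref{sec:line} is a sum of values of $X$ and $D$, and the function $g$ of Section~\ref{sec:point} is an integer combination of $t$ and the $\theta_j$, each of which has the form $\eta|K|Y(\cdot)+k_\ell$. The map $\Phi$ of Lemma~\ref{lem:forget} sends coordinates to coordinates. By induction $\psi$ has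 integer coefficients in the $w$-coordinates of each chamber $w$. Since $T_{\mathbf n}\circ\iota_w$ is a rational linear isomorphism from the span of $\sigma_w$ to $\mathbb R^{r+|\mathbf n|-2}$, the forms $f_w$ are rational. Multiplying $P$ by a common denominator gives a lattice polytope with the same normal fan.
\end{proof}

\begin{remark}
The dimension of $P$ is the one guessed in Section~\ref{sec:intro}. The cone of the normal fan belonging to the face $P$ itself is the orthogonal complement of the direction space of $P$, and it is $T_{\mathbf n}(\sigma_{w_0})$ for the minimum $w_0$ of $W_{\mathbf n}$, in which $\mathcal B$ consists of $[r]$ and the singletons and $\mathcal C$ of the root and the leaves. Unless $r=1$ and $\mathbf n=(1)$, the cone $\sigma_{w_0}$ is a line, parametrized by the height of the root, so $\dim P=r+|\mathbf n|-3$.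
\end{remark}

\begin{thebibliography}{1}

\bibitem{HCA}
\emph{Higher-Categorical Associahedra},
\texttt{https://users.math.msu.edu/group/\allowbreak combinatorics-graph-theory-seminar/\allowbreak backman.pdf}

\end{thebibliography}
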